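# Input-to-state stability of delay systems under point-wise dissipation

A delay system carries a whole piece of its past as its state. Suppose that we have an energy $V$ of this past which, along every solution, decreases at a rate measured by the size $|x(t)|$ of the *present* value, up to a term that depends on the input. Must bounded inputs then produce bounded solutions, with a bound that forgets the initial state?

The answer one would first guess is yes. If $V$ is large, then the history is large somewhere; so $|x|$ was large at some moment within the last delay period; so dissipation was at work at that moment; and since this recurs in every delay period, it should beat any fixed input. We make the question precise, test the guess on simple cases, and then find out what the phrase "at some moment" is worth.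

## 1. Delay systems, ISS, and two rates of dissipation

Fix a maximum delay $\Delta>0$ and write $\mathcal C=C([-\Delta,0],\mathbb R^n)$, with $\|\phi\|=\sup_{\tau\in[-\Delta,0]}|\phi(\tau)|$. For a function $x$ on $[-\Delta,T)$, the history at time $t\in[0,T)$ is $x_t\in\mathcal C$, $x_t(s)=x(t+s)$. The system is
$$\dot x(t)=f(x_t,u(t)),\tag{1}$$
where $f:\mathcal C\times\mathbb R^m\to\mathbb R^n$ is Lipschitz on bounded sets and $u\in L^\infty_{loc}(\mathbb R_{\ge0},\mathbb R^m)$. We write $\|u_{[0,t]}\|$ for the essential supremum norm of $u$ on $[0,t]$, and $x(\cdot,x_0,u)$ for the unique, maximally defined solution with initial history $x_0$. It is absolutely continuous for $t\ge 0$ and satisfies (1) almost everywhere. We use the standard continuation fact: a solution that stays bounded on a bounded time interval can be continued past its end (there $f$ is bounded, so $x$ has a limit).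

A function $\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ is of class $\mathcal K_\infty$ if it is zero at zero, continuous, increasing and unbounded. A function $\beta(s,t)$ is of class $\mathcal{KL}$ if $\beta(\cdot,t)$ is zero at zero, continuous and increasing for each $t$, and $\beta(s,\cdot)$ is continuous, decreasing and tends to $0$ at infinity for each $s$ (for $s=0$ it is identically zero). Examples are $r\mapsto r^2$ and $\beta(s,t)=se^{-t}$.

**Definition (ISS).** System (1) is input-to-state stable if there are $\beta\in\mathcal{KL}$ and $\mu\in\mathcal K_\infty$ such that, for all $x_0\in\mathcal C$ and all $u\in L^\infty_{loc}$, the solution exists for all $t\ge0$ and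
$$|x(t,x_0,u)|\le\beta(\|x_0\|,t)+\mu(\|u_{[0,t]}\|)\qquad\text{for all }t\ge0.\tag{2}$$

**Definition (LKF).** A Lyapunov–Krasovskii functional candidate is a functional $V:\mathcal C\to\mathbb R_{\ge0}$, Lipschitz on bounded sets, with $\underline\alpha,\bar\alpha\in\mathcal K_\infty$ such that
$$\underline\alpha(|\phi(0)|)\le V(\phi)\le\bar\alpha(\|\phi\|)\qquad\text{for all }\phi\in\mathcal C.\tag{3}$$

Note the asymmetry: present value below, whole history above.

**Definition (driver derivative).** For $\phi\in\mathcal C$, $v\in\mathbb R^m$ and $0<\epsilon<\Delta$, let $\phi_{\epsilon,v}(s)=\phi(s+\epsilon)$ for $s\in[-\Delta,-\epsilon]$ and $\phi_{\epsilon,v}(s)=\phi(0)+(s+\epsilon)f(\phi,v)$ for $s\in(-\epsilon,0]$. Then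
$$D^+V(\phi,v)=\limsup_{\epsilon\to0^+}\frac{V(\phi_{\epsilon,v})-V(\phi)}{\epsilon}.$$

So $\phi_{\epsilon,v}$ is the history shifted by $\epsilon$ and extended along a straight line of slope $f(\phi,v)$. For instance, if $V(\phi)=\int_{-\Delta}^0|\phi(s)|\,ds$, the shift loses $\int_{-\Delta}^{-\Delta+\epsilon}|\phi|$ and the extension adds $\epsilon|\phi(0)|+O(\epsilon^2)$, so $D^+V(\phi,v)=|\phi(0)|-|\phi(-\Delta)|$.

**Definition (dissipation).** An LKF $V$ has *LKF-wise dissipation* if for some $\alpha,\gamma\in\mathcal K_\infty$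
$$D^+V(\phi,v)\le-\alpha(V(\phi))+\gamma(|v|)\qquad\text{for all }\phi,v,\tag{4}$$
and *point-wise dissipation* if for some $\alpha,\gamma\in\mathcal K_\infty$
$$D^+V(\phi,v)\le-\alpha(|\phi(0)|)+\gamma(|v|)\qquad\text{for all }\phi,v.\tag{5}$$

By (3), condition (4) implies (5). A known result (Karafyllis et al., 2008) says that (1) is ISS if and only if it admits an LKF satisfying (4).

**Conjecture.** If there is an LKF with point-wise dissipation (5), then (1) is ISS.

## 2. Three cases in which point-wise dissipation is enough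

**No delay in the data.** Let $f$ and $V$ depend on $\phi(0)$ only, $V(\phi)=V_0(\phi(0))$. Apply (3) to a constant history: $V_0(q)\le\bar\alpha(|q|)$. Hence $|\phi(0)|\ge\bar\alpha^{-1}(V(\phi))$, and (5) gives (4) with $\alpha\circ\bar\alpha^{-1}$ in place of $\alpha$. The system is ISS by the known result.

**A linear delay equation.** Take $n=m=1$, $\dot x(t)=-2x(t)+x(t-\Delta)+u(t)$ and $V(\phi)=|\phi(0)|+\int_{-\Delta}^0|\phi|$. Then $|\phi(0)|\le V(\phi)\le(1+\Delta)\|\phi\|$. Along the driver, $|\phi(0)|$ has derivative at most $-2|\phi(0)|+|\phi(-\Delta)|+|v|$, and the integral contributes $|\phi(0)|-|\phi(-\Delta)|$. So $D^+V\le-|\phi(0)|+|v|$, which is (5). This $V$ does not satisfy (4): if $\phi\ne0$ and $\phi(0)=\phi(-\Delta)=0$, then $f(\phi,0)=0$ and $D^+V(\phi,0)=0$, although $V(\phi)>0$. But a different functional repairs this. Let $e^{\lambda\Delta}=\frac32$ and $V_1(\phi)=|\phi(0)|+\frac32\int_{-\Delta}^0e^{\lambda s}|\phi(s)|\,ds$. The weighted integral has driver derivative $|\phi(0)|-e^{-\lambda\Delta}|\phi(-\Delta)|-\lambda\int e^{\lambda s}|\phi|$,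 so
$$D^+V_1\le-\tfrac12|\phi(0)|-\lambda\cdot\tfrac32\int_{-\Delta}^0e^{\lambda s}|\phi(s)|\,ds+|v|\le-\min(\tfrac12,\lambda)V_1(\phi)+|v| .$$
This is (4), and the equation is ISS.

**No input.** Here we need to know that (5), a statement about drivers, can be integrated along actual solutions. We need this later anyway.

**Lemma 1 (integrated dissipation).** *Let $V$ be an LKF satisfying (5). For all $x_0\in\mathcal C$ and $u\in L^\infty_{loc}$ the solution is global, and for $0\le s\le t$*
$$V(x_t)-V(x_s)\le\int_s^t\big(-\alpha(|x(r)|)+\gamma(|u(r)|)\big)\,dr.\tag{6}$$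

*Proof.* Let $[0,T]$ lie in the maximal interval of existence.

First let $x_0$ be Lipschitz. On $[0,T]$ the histories and the input are bounded, so $\dot x$ is essentially bounded and $x$ is Lipschitz on $[-\Delta,T]$. Hence $t\mapsto x_t$ is Lipschitz into $\mathcal C$, and $w(t)=V(x_t)$ is Lipschitz. The map $r\mapsto f(x_r,u(r))$ is bounded and measurable, so almost every $t$ is a right Lebesgue point of it. The function $x_{t+\epsilon}$ agrees with the driver $(x_t)_{\epsilon,u(t)}$ on $[-\Delta,-\epsilon]$. At $s\in(-\epsilon,0]$ they differ by $\int_t^{t+s+\epsilon}(f(x_r,u(r))-f(x_t,u(t)))\,dr$. Therefore, for a.e. $t$,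
$$\|x_{t+\epsilon}-(x_t)_{\epsilon,u(t)}\|\le\int_t^{t+\epsilon}|f(x_r,u(r))-f(x_t,u(t))|\,dr=o(\epsilon).$$
Since $V$ is Lipschitz on bounded sets, $w'(t)\le D^+V(x_t,u(t))\le-\alpha(|x(t)|)+\gamma(|u(t)|)$ for a.e. $t$. Integrate.

Now let $x_0$ be arbitrary, and choose Lipschitz $x_0^j\to x_0$ uniformly. Let $R=1+\sup_{[-\Delta,T]}|x|$, and let $L$ be a Lipschitz constant of $f$ for histories of norm at most $R$ and inputs of size at most $\|u_{[0,T]}\|$. As long as $x^j$ stays in the ball of radius $R$, Gronwall's inequality gives $\sup_{[-\Delta,t]}|x^j-x|\le\|x_0^j-x_0\|e^{LT}$. For large $j$ the right side is less than $1$, so $x^j$ does not leave this ball before $T$; hence $x^j$ exists on $[0,T]$ and converges uniformly to $x$. Since $V$ and $\alpha$ are continuous, (6) passes to the limit.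

Finally, $\underline\alpha(|x(t)|)\le V(x_t)\le V(x_0)+\int_0^t\gamma(|u|)$ keeps $x$ bounded on bounded time intervals, so the solution is global. $\square$

With $u=0$, (6) gives $V(x_t)\le V(x_0)$ and $\int_0^\infty\alpha(|x(r)|)\,dr\le V(x_0)<\infty$. So $x$ is bounded, hence $\dot x$ is bounded, hence $\alpha(|x(\cdot)|)$ is uniformly continuous and integrable, and $x(t)\to0$. The guess passes this test for every $f$. It remains to see what an input can do.

## 3. The price of a spike

We now turn the opening heuristic into an estimate. Choose $\Lambda:\mathbb R_{\ge0}^2\to(0,\infty)$, nondecreasing in each argument, with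
$$|f(\phi,v)|\le\Lambda(\|\phi\|,|v|).$$
Such a $\Lambda$ always exists: take $1$ plus the supremum of $|f|$ over $\|\phi\|\le r$, $|v|\le U$. Put $g(U)=2\Delta\gamma(U)$, $p(W)=\bar\alpha^{-1}(W/2)$ and
$$B(W,U)=\alpha\big(\tfrac12p(W)\big)\,\min\Big\{\frac\Delta2,\ \frac{p(W)}{2\Lambda(\underline\alpha^{-1}(W+g(U)),U)}\Big\},\qquad W>0,\ U\ge0.\tag{7}$$

**Lemma 2 (change of $V$ over two delays).** *Let $V$ be an LKF satisfying (5), let $t_0\ge0$, $|u|\le U$ a.e. on $[t_0,t_0+2\Delta]$, $W=V(x_{t_0})>0$ and $w=V(x_{t_0+2\Delta})$. Then $w\le W+g(U)$. If moreover $w\ge W/2$, then*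
$$w\le W+g(U)-B(W,U).\tag{8}$$

*Proof.* The first claim is (6). The same inequality gives $V(x_r)\le W+g(U)$, hence $|x(r)|\le\underline\alpha^{-1}(W+g(U))$, for $r\in[t_0,t_0+2\Delta]$. On $J=[t_0+\Delta,t_0+2\Delta]$ the whole history window therefore lies under this bound, so $|\dot x|\le\Lambda_*:=\Lambda(\underline\alpha^{-1}(W+g(U)),U)$ a.e. on $J$. This is why we use two delays: one to control the history, one to observe.

Let $w\ge W/2$ and $p=p(W)$. Then $\bar\alpha(\|x_{t_0+2\Delta}\|)\ge W/2$, so $\|x_{t_0+2\Delta}\|\ge p$, and $|x(s)|\ge p$ for some $s\in J$. Hence $|x|\ge p/2$ on $\{r\in J:|r-s|\le p/(2\Lambda_*)\}$. On at least one side of $s$ the interval $J$ extends by at least $\Delta/2$, so this set has measure at least $\min\{\Delta/2,\,p/(2\Lambda_*)\}$. Thus $\int_J\alpha(|x|)\ge B(W,U)$; insert this in (6). $\square$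

If $B(W,U)\to\infty$ as $W\to\infty$, then for large $W$ the loss $B$ beats the supply $g$, and $V$ must come down. Section 7 turns this into a theorem. When does $B$ tend to infinity? Take linear data: $a|\phi(0)|\le V(\phi)\le b\|\phi\|$ and $\alpha(r)=cr$. Then $p(W)=W/(2b)$ and
$$B(W,U)=\frac{cW}{4b}\min\Big\{\frac\Delta2,\ \frac{W}{4b\,\Lambda((W+g(U))/a,\,U)}\Big\}.\tag{9}$$

Here is the exact point where the argument stops. If $\Lambda(r,U)\ge Cr^2$, then $B(W,U)\le\frac{c}{16b^2}\cdot\frac{a^2W^2}{C(W+g(U))^2}\le\frac{a^2c}{16b^2C}$ for all $W$. As soon as $g(U)$ exceeds this constant, (8) no longer prevents $V$ from growing over every pair of delays.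

Nor is this an artifact of crude estimates of area. A spike with slopes $\pm CM^2$ and height $M$ has base $2/(CM)$ and area $1/C$, *independent of $M$*. Such a spike keeps $\|x_t\|$ at least $M$ for a full delay period, at a price in $\int|x|$ that does not grow with $M$. An input can supply a fixed amount of energy per delay period. So the energy balance does not forbid a solution that repeats ever taller spikes, once per window. The task is to build a system that really does it, and a functional that really satisfies (5).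

## 4. A functional that remembers height and charges area

We need a functional of a scalar history that remembers the tallest recent value and decreases at rate $|\phi_1(0)|$, however $x$ moves below that height. For a history $\phi=(\phi_1,\phi_2)$ with values in $\mathbb R^2$ put
$$S(\phi)=\max_{s\in[-\Delta,0]}\Big(|\phi_1(s)|-\int_s^0|\phi_1(r)|\,dr\Big),\qquad e(\phi)=S(\phi)-|\phi_1(0)|.\tag{10}$$

Taking $s=0$ gives $S\ge|\phi_1(0)|$, so $e\ge0$. Clearly $S\le\|\phi_1\|$. For fixed $s$ the bracket changes by at most $(1+\Delta)\|\phi_1-\psi_1\|$ when $\phi$ is replaced by $\psi$, so $|S(\phi)-S(\psi)|\le(1+\Delta)\|\phi_1-\psi_1\|$.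

Two examples. If $\phi_1$ is a constant $c$, the bracket is $|c|(1+s)$, so $S=|c|$ and $e=0$. If $\phi_1$ is a triangular spike of height $M$ at an interior point, falling linearly to $0$ over a length $\omega\le1$ and zero afterwards, then on the falling side, at height $qM$ with $q\in[0,1]$, the bracket equals $qM-\frac12M\omega q^2$, which is largest at $q=1$. To the left of the peak the value is no higher and the integral is larger. So $S=M(1-\omega/2)$: the height of the peak minus the area since then. Here $\phi_1(0)=0$ and $e=S$; we may think of $e$ as the distance of the present value below the remembered height.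

**Lemma 3.** *Let $x=\phi_1(0)$, let $f_1$ be the first component of $f(\phi,v)$, and let $D^+S$ be the driver derivative of $S$. If $e(\phi)>0$, then*
$$D^+S\le-|x|.\tag{11}$$
*If $e(\phi)=0$, then*
$$D^+S\le-|x|+(d+|x|)_+,\qquad d=\operatorname{sgn}(x)f_1\text{ if }x\ne0,\quad d=|f_1|\text{ if }x=0.\tag{12}$$

*Proof.* Let $S=S(\phi)$ and $I_\epsilon=\int_{-\epsilon}^0|(\phi_{\epsilon,v})_1|$. Since $|x+\rho f_1|$ differs from $|x|$ by at most $\rho|f_1|$, we have $|I_\epsilon-\epsilon|x||\le\epsilon^2|f_1|$. The maximum defining $S(\phi_{\epsilon,v})$ runs over two kinds of points.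

*Old points*, $s\in[-\Delta,-\epsilon]$: the value is $|\phi_1(s+\epsilon)|-\int_{s+\epsilon}^0|\phi_1|-I_\epsilon\le S-I_\epsilon$.

*New points*, $s=\tau-\epsilon$ with $\tau\in(0,\epsilon]$: the value is
$$|x+\tau f_1|-\int_\tau^\epsilon|x+\rho f_1|\,d\rho\le|x+\tau f_1|-(\epsilon-\tau)|x|+\epsilon^2|f_1|.$$

If $e>0$, then $|x|<S$. The new values are at most $|x|+\epsilon|f_1|+\epsilon^2|f_1|$ and $S-I_\epsilon\to S$, so for small $\epsilon$ the new values are below $S-I_\epsilon$. Hence $S(\phi_{\epsilon,v})\le S-I_\epsilon$, and (11) follows.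

If $e=0$, then $|x|=S$. For small $\epsilon$ and $\tau\le\epsilon$ we have $|x+\tau f_1|=|x|+\tau d$, so the new values are at most
$$S-\epsilon S+\tau(d+S)+\epsilon^2|f_1|\le S-\epsilon S+\epsilon(d+S)_++\epsilon^2|f_1|.$$
The old values are at most $S-\epsilon S+\epsilon^2|f_1|$. Divide by $\epsilon$ and let $\epsilon\to0$. $\square$

Inequality (11) contains no $f_1$. While $x$ is below the remembered height, it may move at any speed in any direction, and $S$ still decreases at rate $|x|$.

## 5. The system $\Sigma_F$ and its dissipation inequality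

We design one cycle. Start at the top of a spike, $x=S=M$. With a negative input, pull $x$ down quickly, and let the input charge a second state $y$; the term $\gamma(|v|)$ in (5) pays for that. With a positive input, push $x$ back up. This is free as long as $e>0$. When $e$ reaches $0$, any further rise of $x$ raises $S$ and must be paid for; let $y$ pay by decreasing at the same rate. The result is a spike taller by about the charge stored in $y$, minus the area. The right side must be Lipschitz on bounded sets, so the payment from $y$ cannot be switched on abruptly at $e=0$; it must be phased in as $e\to0$.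

Let $h=\Delta/2$ and $\eta=1-e^{-h}\in(0,1)$. (The symbol $e$ with an exponent is always the exponential base; otherwise it is the quantity in (10).) The state is $(x,y)\in\mathbb R^2$ with norm $|(x,y)|=|x|+|y|$, and the input is scalar. Write $v_+=\max(v,0)$, $v_-=\max(-v,0)$, $\mathrm{sat}(r)=\max(-1,\min(1,r))$. Let $F:[0,\infty)\to(0,\infty)$ be locally Lipschitz and nondecreasing, for instance $F(s)=1+s^2$. Put
$$T(e,y)=\max(\mathrm{sat}(y)-e,0)+\min(\mathrm{sat}(y)+e,0)\qquad(e\ge0).$$
Looking at $y>0$, $y<0$, $y=0$ in turn, one sees that $T(e,y)=\operatorname{sgn}(y)(\mathrm{sat}|y|-e)_+$ for $e\ge0$: full payment $\mathrm{sat}(y)$ at $e=0$, phased out as $e$ grows. The system $\Sigma_F$ is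
$$\begin{aligned}\dot x&=-x+F(S)\big[u_+\,\mathrm{sat}(e+|y|)-u_-\,\mathrm{sat}(x)\big],\\ \dot y&=-y+u_--u_+F(S)\,T(e,y),\end{aligned}\tag{13}$$
with $S=S(x_t)$ and $e=e(x_t)$ from (10); these depend only on the history of $x$. On a bounded set of $(\phi,v)$ the quantities $S$, $e$, $F(S)$, $v_\pm$ and the terms with $\mathrm{sat}$ and $T$ are bounded and Lipschitz, and so are their sums and products. So the right side $f$ is Lipschitz on bounded sets; also $f(0,0)=0$. Let
$$V(\phi)=S(\phi)+|\phi_2(0)|.$$

**Theorem 1.**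
(a) $V$ is globally Lipschitz, $|\phi(0)|\le V(\phi)\le2\|\phi\|$, and $D^+V(\phi,v)\le-|\phi(0)|+|v|$ for all $\phi,v$. So (3) and (5) hold with $\alpha=\gamma=\mathrm{id}$.
(b) Let $\Theta:=\limsup_{s\to\infty}s^2/F(s)<\infty$. For every $U>0$ with $U^2>96\,\Theta/\eta$ there are an initial history and an input with $|u(t)|=U$ for all $t$ such that $\limsup_{t\to\infty}x(t)=+\infty$. Hence $\Sigma_F$ is not ISS.

For $F(s)=1+s^2$ we have $\Theta=1$, so **the conjecture is false**, for every $\Delta>0$, with $n=2$ and $m=1$. With $\Delta=2$, for instance, $\eta=1-e^{-1}>0.63$ and $96/\eta<153$, so $U=13$ will do. If $s^2/F(s)\to0$, as for $F(s)=1+s^3$, then $\Theta=0$ and every amplitude $U>0$, however small, admits such an unbounded solution.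

The choice of dimensions and norms is harmless. For $n>2$ append equations $\dot x_i=-x_i$ and add $|x_i(0)|$ to $V$, which adds $-|x_i(0)|$ to $D^+V$; for $m>1$ let $f$ ignore the extra inputs. Passing to other norms only changes the linear functions by constant factors. Nothing is claimed here about scalar states, $n=1$.

**Proof of (a).** The aim is to see the two terms $\pm F(S)v_+\mathrm{sat}|y|$ cancel at $e=0$.

**Step a1: the bounds.** By Section 4, $|\phi_1(0)|\le S(\phi)\le\|\phi_1\|$ and $S$ is globally Lipschitz. So $|\phi_1(0)|+|\phi_2(0)|\le V(\phi)\le2\|\phi\|$, and $V$ is globally Lipschitz.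

**Step a2: the term $S$.** Let $x=\phi_1(0)$, $y=\phi_2(0)$. If $e>0$, then $D^+S\le-|x|$ by (11). Let $e=0$, so $|x|=S$ and $\mathrm{sat}(e+|y|)=\mathrm{sat}|y|$. We compute $d+|x|$ in (12).

* If $x=S>0$, then $d+S=F(S)[v_+\mathrm{sat}|y|-v_-\mathrm{sat}(S)]\le F(S)v_+\mathrm{sat}|y|$.
* If $x=-S<0$, then $f_1=S+F(S)[v_+\mathrm{sat}|y|+v_-\mathrm{sat}(S)]$ and $d=-f_1$, so $d+S\le0$.
* If $x=0$, then $S=0$ and $d=|f_1|=F(0)v_+\mathrm{sat}|y|$.

In all three cases $D^+S\le-|x|+F(S)v_+\mathrm{sat}|y|$.

**Step a3: the term $|\phi_2(0)|$.** Along the driver this is $|y+\epsilon f_2|$. If $y\ne0$, its derivative is $\operatorname{sgn}(y)f_2\le-|y|+v_--v_+F(S)(\mathrm{sat}|y|-e)_+$. If $y=0$, then $T=0$, the derivative is $|f_2|=v_-$, and the same bound holds.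

**Step a4: adding.** If $e>0$, drop the last term in a3: $D^+V\le-|x|-|y|+v_-$. If $e=0$, the terms $\pm F(S)v_+\mathrm{sat}|y|$ cancel, and again
$$D^+V(\phi,v)\le-|x|-|y|+v_-\le-|\phi(0)|+|v|.\tag{14}$$
This proves (a). $\square$

No constant input does harm. For $u\equiv U>0$ the middle expression in (14), integrated as in Lemma 1, shows that $V(x_t,y_t)$ is nonincreasing. For $u\equiv-U$, $|x|$ decreases and $y\to U$. The unbounded solution must alternate.

## 6. One cycle makes the spike taller by a fixed amount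

We prove (b). Fix $U$ with $U^2>96\Theta/\eta$.

**Step b1: how large $M$ must be.** We collect the smallness conditions that the cycle will need. For $M>0$ let
$$F_*=F(M/2),\quad y_*=\frac{\eta U}8,\quad\hat y_*=\min(1,y_*),\quad\ell=\frac{M^2}{UF_*},\quad\bar\tau=\frac1{UF_*}\Big(M+\frac{1+U}{\hat y_*}\Big).$$
Here $\ell$ will bound the area under the falling flank, and $\bar\tau$ the duration of the rise. As $M\to\infty$, $\limsup M^2/F_*=4\limsup(M/2)^2/F(M/2)\le4\Theta$. Hence $\bar\tau\to0$, and for large $M$ we have $(M+U)(M+\frac{1+U}{\hat y_*})\le2M^2$. So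
$$\limsup_{M\to\infty}\big(\ell+(M+U)\bar\tau\big)\le\limsup_{M\to\infty}\frac{3M^2}{UF_*}\le\frac{12\Theta}U<\frac{\eta U}8,$$
where the last inequality is exactly the assumption on $U$. So there is $M_0\ge1$, depending on $U$, such that for all $M\ge M_0$
$$\bar\tau\le\min(h,\eta/8),\qquad\ell+(M+U)\bar\tau\le\frac{\eta U}8,\qquad\ell+(M+U)\bar\tau<\frac M2.\tag{15}$$

**Lemma 4 (one cycle).** *Let $M\ge M_0$ and suppose that at time $t_0$: $x(t_0)=S(x_{t_0})=M$ and $0\le y(t_0)\le U$. Apply $u=-U$ on $[t_0,t_0+h)$ and then $u=+U$. Then there is $t_1\in(t_0+h,t_0+\Delta]$ with $x(t_1)=S(x_{t_1})\ge M+\eta U/8$ and $0\le y(t_1)\le U$.*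

*Proof.* **Step b2: a convenient coordinate.** The area subtracted in $S$ suggests adding it to $|x|$. Write $S(t)=S(x_t)$, $e(t)=e(x_t)$ and, for $t\ge t_0-\Delta$,
$$A(t)=\int_{t_0}^t|x|,\qquad z(t)=|x(t)|+A(t),\qquad Z(t)=\max_{[t-\Delta,t]}z\quad(t\ge t_0).$$
Since $|x(s)|-\int_s^t|x|=z(s)-A(t)$, we get
$$S(t)=Z(t)-A(t),\qquad e(t)=Z(t)-z(t).\tag{16}$$
The hypothesis $x(t_0)=S(t_0)=M$ says that $z(t_0)=M$ and $z\le M$ on $[t_0-\Delta,t_0]$.

**Step b3: the fall, $[t_0,t_0+h]$ with $u=-U$.** The aim is to show that the fall costs area at most $\ell$ and charges $y$ to at least $\eta U$. Here $\dot x=-x-UF(S)\mathrm{sat}(x)$ and $\dot y=-y+U$. Since $\mathrm{sat}(x)/x\in(0,1]$ for $x>0$, $x$ stays positive and decreases, while $y(t)=U-(U-y(t_0))e^{-(t-t_0)}\in[0,U]$. The solution is bounded, so it exists on the whole phase.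

Since $\dot z=\dot x+x=-UF(S)\mathrm{sat}(x)<0$, we have $z<M$ on $(t_0,t_0+h]$. The window $[t-\Delta,t]$ contains $t_0$, so $Z\equiv M$, $S=M-A$ and $\dot S=-x$. As long as $S\ge M/2$ we have $F(S)\ge F_*$ and $-\dot x\ge UF_*\mathrm{sat}(x)$. With $x=\max(x,1)\,\mathrm{sat}(x)$,
$$-\dot S=x\le\frac{\max(x,1)(-\dot x)}{UF_*},\qquad M-S(t)\le\frac1{UF_*}\int_0^M\max(\xi,1)\,d\xi=\frac{M^2+1}{2UF_*}\le\ell<\frac M2,$$
using $M\ge1$ and (15). So $S$ cannot come down to $M/2$ during this phase, the estimate holds throughout it, and $A(t_0+h)\le\ell$. Put $t_a=t_0+h$ and $Y=y(t_a)$. From the formula for $y$, $\eta U\le Y\le U$.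

**Step b4: signs and bounds in the rise, $[t_a,t_0+\Delta]$ with $u=U$.** The aim is to see which regime holds when, and that nothing blows up. For $y\ge0$ we have $0\le T(e,y)\le y$, so $-(1+UF(S))y\le\dot y\le-y$ as long as $y\ge0$; since $Y>0$, this gives $0<y\le Y\le U$. Next, $\dot x=-x+UF(S)\mathrm{sat}(e+y)\ge-x$, so $x>0$ and
$$\dot z=\dot x+x=UF(S)\,\mathrm{sat}(e+y)>0.$$
Let $t^*>t_a$ be the first time with $z=M$, if there is one. All times below are at most $t_0+\Delta$, so the window always contains $t_0$.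

* For $t\in[t_a,t^*]$: $z\le M$ on the window, so $Z=M$, $e=M-z$ and $\dot e=-UF(S)\,\mathrm{sat}(e+y)$.
* For $t\ge t^*$: $z(t)$ is at least $M$ and is the maximum over the window, so $Z=z$, $e=0$, $x=S$. Then $\dot z=UF(S)\mathrm{sat}(y)$ and $\dot y=-y-UF(S)\mathrm{sat}(y)$, hence $\frac d{dt}(z+y)=-y\le0$.

The last identity is the payment: above height $M$, what $z$ gains $y$ loses. It gives $z\le M+U$ throughout. Since $A\ge0$, $0<x\le M+U$; the solution is bounded and exists on the whole phase. For $t\in[t_a,t_a+\bar\tau]$ (recall $\bar\tau\le h$), (15) gives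
$$A(t)\le\ell+(M+U)\bar\tau<\frac M2,\qquad S(t)\ge M-A(t)>\frac M2,\qquad F(S(t))\ge F_*.$$

**Step b5: at most half of the charge leaks before $t^*$.** Because $T$ is phased in, $y$ starts paying before $e=0$; we must bound this. Let $\hat y=\min(1,Y)$. For $t\le t^*$ put $w=\mathrm{sat}(y)\in(0,\hat y]$. Then
$$T(e,y)=(w-e)_+=w\,(1-e/w)_+\le w\,(1-e/\hat y)_+\le\mathrm{sat}(e+y)\,(1-e/\hat y)_+ .$$
Multiplying by $UF(S)$, we get $UF(S)T(e,y)\le(1-e/\hat y)_+(-\dot e)$. The integral of the left side over $[t_a,t]$ is therefore at most $\int_0^\infty(1-\xi/\hat y)_+d\xi=\hat y/2\le Y/2$. The remaining term $-y\ge-U$ in $\dot y$ gives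
$$y(t)\ge\frac Y2-U(t-t_a)\qquad(t_a\le t\le t^*).\tag{17}$$
If also $t\le t_a+\bar\tau$, then by $\bar\tau\le\eta/8$ the right side is at least $\frac{\eta U}2-\frac{\eta U}8>y_*$.

**Step b6: timing.** The aim is to show that $t^*$ exists and that $y$ discharges to $y_*$, all before $t_a+\bar\tau$. Within $[t_a,t_a+\bar\tau]$ and before $t^*$: while $e\ge1$ we have $\dot e\le-UF_*$, and $e(t_a)\le S(t_a)\le M$, so this lasts at most $M/(UF_*)$. While $0<e<1$, $y\ge y_*$ gives $\mathrm{sat}(e+y)\ge\hat y_*$ and $\dot e\le-UF_*\hat y_*$, so this lasts at most $1/(UF_*\hat y_*)$. The sum is less than $\bar\tau$, so $t^*$ exists and $t^*-t_a\le(M+1/\hat y_*)/(UF_*)$.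

After $t^*$, while $y\ge y_*$ and $t\le t_a+\bar\tau$, $\dot y\le-UF_*\hat y_*$. Since $y(t^*)\le U$, $y$ reaches $y_*$ within a further time $U/(UF_*\hat y_*)$. Let $t_1$ be that instant; $t_1>t^*$ since $y(t^*)>y_*$ by (17). Adding the times, $t_1\le t_a+\bar\tau\le t_a+h=t_0+\Delta$. At $t_1$ we have $e=0$, so $x(t_1)=S(t_1)$, and $y(t_1)=y_*\in[0,U]$.

**Step b7: the gain.** On $[t^*,t_1]$ we have $\dot z=-\dot y-y$. With $y\le U$ and (17) at $t^*$,
$$z(t_1)-M=y(t^*)-y_*-\int_{t^*}^{t_1}y\ \ge\ \frac Y2-y_*-U\bar\tau\ \ge\ \frac{\eta U}2-\frac{\eta U}8-\frac{\eta U}8=\frac{\eta U}4 .$$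
Finally, by (15),
$$x(t_1)=z(t_1)-A(t_1)\ge M+\frac{\eta U}4-\big(\ell+(M+U)\bar\tau\big)\ge M+\frac{\eta U}8.\qquad\square$$

**Step b8: repeating the cycle.** Start from the constant history $(M_0,0)$. As computed in Section 4, $S=M_0=x(0)$, so Lemma 4 applies at $t_0=0$. Its conclusion is its own hypothesis at $t_1$ with $x(t_1)\ge M_0$ in place of $M$. So we obtain times $0=t_0<t_1<t_2<\dots$ with $t_{k+1}-t_k\ge h$, and the concatenated input is measurable on $[0,\infty)$ with $|u|=U$. We have $x(t_k)\ge M_0+k\eta U/8\to\infty$. If (2) held, then $|(x,y)(t)|\le\beta(M_0,0)+\mu(U)$ for all $t$, a contradiction. This proves Theorem 1. $\square$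

## 7. When the spike price tends to infinity

We return to Section 3 and show that the divergence of $B$ is all that the first heuristic lacked.

**Theorem 2.** *Let $V$ be an LKF satisfying (5), and let $\Lambda$ and $B$ be as in Section 3. If $\lim_{W\to\infty}B(W,U)=\infty$ for every $U\ge0$, then (1) is ISS.*

*Proof.* Global existence is Lemma 1. We build a one-step contraction for $V$ over time $2\Delta$ from Lemma 2, then iterate it.

**Step 1: the level above which $V$ must decrease.** Let
$$D(U)=\sup\{W>0:B(W,U)<2g(U)\}\quad(\sup\emptyset=0),\qquad G(U)=D(U)+U.$$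
By hypothesis $D(U)<\infty$. By (7) and the monotonicity of $\Lambda$ and $g$, $B$ is nonincreasing in $U$; so $D$ and $G$ are nondecreasing. As $g(0)=0<B$, $G(0)=0$.

We also need $D(U)\to0$ as $U\to0$. Let $\epsilon>0$ and $b_\epsilon=\inf_{W\ge\epsilon}B(W,1)$. Then $b_\epsilon>0$: since $B(W,1)\to\infty$, only a bounded range $[\epsilon,R]$ matters, and there
$$B(W,1)\ge\alpha\big(\tfrac12p(\epsilon)\big)\min\Big\{\frac\Delta2,\frac{p(\epsilon)}{2\Lambda(\underline\alpha^{-1}(R+g(1)),1)}\Big\}>0 .$$
If $U\le1$ and $2g(U)<b_\epsilon$, then $B(W,U)\ge B(W,1)\ge b_\epsilon>2g(U)$ for all $W\ge\epsilon$, so $D(U)\le\epsilon$.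

**Step 2: a decrease that does not depend on $U$.** In the setting of Lemma 2 let $W>G(U)$. Then $W>D(U)$, so $g(U)\le\frac12B(W,U)$; and $U\le W$, so $B(W,U)\ge B(W,W)$. Either $w<W/2$, or (8) gives $w\le W-\frac12B(W,U)\le W-\frac12B(W,W)$. In both cases
$$w\le W-\delta(W),\qquad\delta(W):=\tfrac12\min\{W,B(W,W)\}.\tag{18}$$
On a compact interval $[a_1,a_2]\subset(0,\infty)$, $B(W,W)\ge\alpha(\frac12p(a_1))\min\{\frac\Delta2,\frac{p(a_1)}{2\Lambda(\underline\alpha^{-1}(a_2+g(a_2)),a_2)}\}>0$. So $\delta$ is bounded below by a positive constant there.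

**Step 3: regularizing the decrease.** The function $\delta$ need not be continuous, and $W-\delta(W)$ need not be increasing; to iterate we want both. Set
$$\delta_0(W)=\tfrac12\inf_{s>0}\big(\delta(s)+|s-W|\big),\qquad W\ge0 .$$
Choosing $s=W$ shows $\delta_0\le\delta$ on $(0,\infty)$. As half an infimum of $1$-Lipschitz functions, $\delta_0$ is $\frac12$-Lipschitz. Since $\delta(s)\le s/2$, letting $s\to0$ gives $\delta_0(0)=0$. For $W>0$, $\delta_0(W)>0$: for $s\in[W/2,2W]$ use the lower bound of Step 2 on $\delta$; for other $s$, $|s-W|\ge W/2$.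

Let $\sigma=\mathrm{id}-\delta_0$. Then $\sigma(r')-\sigma(r)\ge\frac12(r'-r)$ for $r'\ge r$, so $\sigma$ is continuous and strictly increasing with $\sigma(0)=0$ and $0<\sigma(W)<W$ for $W>0$. The iterates $\sigma^k(W)$ decrease to a fixed point of $\sigma$, which can only be $0$. So $\sigma^k(W)\downarrow0$.

**Step 4: iterating.** Fix $t\ge0$, $U=\|u_{[0,t]}\|$, $k=\lfloor t/(2\Delta)\rfloor$ and $W_j=V(x_{2j\Delta})$ for $0\le j\le k$. For $j<k$: if $W_j>G(U)$, then $W_{j+1}\le\sigma(W_j)$ by (18) and $\delta_0\le\delta$. Otherwise $W_{j+1}\le G(U)+g(U)$ by (6). We claim that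
$$W_j\le\max\{\sigma^j(W_0),\,G(U)+g(U)\}.$$
This is clear for $j=0$. If it holds for $j$ and $W_j>G(U)$, then $W_{j+1}\le\sigma(W_j)\le\max\{\sigma^{j+1}(W_0),\sigma(G(U)+g(U))\}$, and $\sigma(r)\le r$; if $W_j\le G(U)$ it was just shown. Use the claim for $j=k$, then (6) on $[2k\Delta,t]$, which adds at most $g(U)$, and $W_0\le\bar\alpha(\|x_0\|)$:
$$V(x_t)\le\sigma^k(\bar\alpha(\|x_0\|))+G(U)+2g(U).$$
Since $\underline\alpha^{-1}(q+r)\le\underline\alpha^{-1}(2q)+\underline\alpha^{-1}(2r)$,
$$|x(t)|\le b_k(\|x_0\|)+\underline\alpha^{-1}\big(2G(U)+4g(U)\big),\qquad b_k(r):=\underline\alpha^{-1}\big(2\sigma^k(\bar\alpha(r))\big).\tag{19}$$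

**Step 5: comparison functions.** It remains to dominate the two terms of (19) by $\beta\in\mathcal{KL}$ and $\mu\in\mathcal K_\infty$. Each $b_k$ is zero at zero, continuous and increasing; $b_{k+1}\le b_k$, and $b_k(r)\to0$ as $k\to\infty$. With $b_{-1}:=b_0$, let $\beta(r,\cdot)$ be the piecewise linear interpolation with value $b_{k-1}(r)$ at $t=2k\Delta$, $k\ge0$, plus $re^{-t}$. On $[2k\Delta,2(k+1)\Delta)$ the interpolation runs from $b_{k-1}(r)$ to $b_k(r)$, so $\beta(r,t)\ge b_k(r)$ there. For fixed $t$, $\beta(\cdot,t)$ is a convex combination of two of the $b_k$ plus $re^{-t}$; for fixed $r$ it is continuous and decreasing to $0$. So $\beta\in\mathcal{KL}$.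

The function $\kappa(U)=\underline\alpha^{-1}(2G(U)+4g(U))$ is finite, nondecreasing, zero at $0$ and, by Step 1, continuous at $0$. Put $\mu(0)=0$ and
$$\mu(U)=\frac1U\int_U^{2U}\kappa(r)\,dr+U=\int_1^2\kappa(U\theta)\,d\theta+U\qquad(U>0).$$
The first form shows continuity for $U>0$, and the second that $\mu$ is increasing. Moreover $\kappa(U)+U\le\mu(U)\le\kappa(2U)+U$, so $\mu$ is unbounded, continuous at $0$, and a majorant of $\kappa$. Hence $\mu\in\mathcal K_\infty$, and (19) gives (2). $\square$

## 8. Quadratic growth as the threshold under linear bounds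

**Corollary 3.** *Suppose $a|\phi(0)|\le V(\phi)\le b\|\phi\|$ and $D^+V(\phi,v)\le-c|\phi(0)|+\gamma(|v|)$ with $a,b,c>0$, $\gamma\in\mathcal K_\infty$, and $\Lambda(r,U)/r^2\to0$ as $r\to\infty$ for each $U$. Then (1) is ISS. The condition $\Lambda(r,U)=o(r^2)$ cannot be relaxed to $O(r^2)$.*

(As in Section 3, $V$ is an LKF and $\Lambda$ is a nondecreasing bound for $|f|$.)

*Proof.* Formula (9) applies. Put $r=(W+g(U))/a$. For large $W$ we have $r\le2W/a$, so
$$\frac{W^2}{\Lambda(r,U)}\ge\frac{a^2}4\cdot\frac{r^2}{\Lambda(r,U)}\to\infty .$$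
Both terms in (9), $\frac{cW}{4b}\cdot\frac\Delta2$ and $\frac{cW^2}{16b^2\Lambda(r,U)}$, tend to infinity, so $B(W,U)\to\infty$ and Theorem 2 applies.

For the last claim consider $\Sigma_F$. In (13), $S\le\|\phi\|$, $|\mathrm{sat}|\le1$, $|T|\le1$, and at most one of $v_+,v_-$ is nonzero. So $|f(\phi,v)|\le\|\phi\|+|v|+2F(\|\phi\|)|v|$, and we may take
$$\Lambda(r,U)=1+r+U+2F(r)U.\tag{20}$$
With $F(s)=1+s^2$ this is $O(r^2)$ for each $U$. By Theorem 1(a) the remaining hypotheses hold with $a=1$, $b=2$, $c=1$, $\gamma=\mathrm{id}$, yet by Theorem 1(b) the system is not ISS. $\square$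

**Corollary 4 (the family $\Sigma_F$).**

* *If $s^2/F(s)\to\infty$, then $\Sigma_F$ is ISS.*
* *If $\limsup s^2/F(s)<\infty$, then $\Sigma_F$ is not ISS.*
* *If $s^2/F(s)\to0$, then unbounded solutions exist for arbitrarily small input amplitudes.*

*In particular, for $F(s)=(1+s)^q$ with $q\ge0$, $\Sigma_F$ is ISS if and only if $q<2$, although (3) and (5) hold with the same linear functions for every $q$.*

*Proof.* If $s^2/F(s)\to\infty$, that is $F(s)=o(s^2)$, then $\Lambda$ in (20) is $o(r^2)$ for each $U$. Theorem 1(a), which holds for every admissible $F$, supplies the other hypotheses of Corollary 3; so $\Sigma_F$ is ISS. The second item is Theorem 1(b). In the third, $\Theta=0$, so Theorem 1(b) applies to every $U>0$. For $F(s)=(1+s)^q$ the quotient $s^2/F(s)$ tends to infinity if $q<2$, to $1$ if $q=2$, and to $0$ if $q>2$. $\square$
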